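# Near packings whose overlap has bounded degree

## 1. Bounded degree: two edge-disjoint copies

Take a graph $G$ with $n$ vertices and place it twice on the same set of $n$ points. Can this be done so that the two copies share no edge? All graphs here are finite and simple; $N(v)$ and $d(v)$ are the neighborhood and degree of $v$ in $G$, and $e(G)=|E(G)|$. We may take the first copy to be $G$ itself. The second is then given by a permutation $\sigma$ of $V(G)$, and its edges are the pairs $\sigma(x)\sigma(y)$ with $xy\in E(G)$.

**Definition.** Given $\sigma$, an edge $pq\in E(G)$ is *common* if $\sigma^{-1}(p)\sigma^{-1}(q)\in E(G)$. A *packing* of $G$ is a permutation with no common edge.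

There is one case in which packings are easy to find: all degrees are bounded and $n$ is large.

**Proposition 1.** If $\Delta(G)\le D$ and $n>1+D+2D^2$, then $G$ has a packing.

**Proof.** Choose $\sigma$ with as few common edges as possible. Call an edge $ac$ of $G$ a *conflict* if $\sigma(a)\sigma(c)\in E(G)$; conflicts correspond bijectively to common edges. Suppose some vertex $a$ lies in a conflict. We want to exchange the images of $a$ and of another vertex $a'$ so that neither lies in a conflict afterwards. It suffices that

- $a'\ne a$ and $a'\notin N(a)$;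
- no $c\in N(a)$ has $\sigma(c)\in N(\sigma(a'))$;
- no $c\in N(a')$ has $\sigma(c)\in N(\sigma(a))$.

Indeed, after the exchange $a$ is mapped to $\sigma(a')$, and every neighbor $c$ of $a$ (which is not $a'$) keeps its image, so the second condition says that $a$ is in no conflict. The third does the same for $a'$. Edges avoiding both $a$ and $a'$ are not affected. So the number of conflicts drops, a contradiction.

How many $a'$ are ruled out? The first condition excludes at most $1+D$. In the second there are at most $D$ choices of $c$, and then $\sigma(a')\in N(\sigma(c))$ leaves at most $D$ choices of $a'$. In the third, $\sigma(c)$ is one of at most $D$ neighbors of $\sigma(a)$, and $a'$ is one of at most $D$ neighbors of $c$. Altogether at most $1+D+2D^2<n$ vertices are excluded, so $a'$ exists. $\square$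

What changes in general? Suppose we bound only the number of edges, say $e(G)\le Kn$ with $K$ constant. Then the average degree is bounded, but single degrees can be as large as $n-1$. The count $1+D+2D^2$ is useless as soon as $D\ge\sqrt{n/2}$. This could be a defect of the argument or a real obstruction. We shall see that it is a defect of the argument while all degrees are below a small constant times $n$, and that it can be a real obstruction when a vertex has degree close to $n$.

## 2. A dominating vertex, and how much overlap it forces

Consider the star $K_{1,n-1}$ with center $u$. If $\sigma(u)=u$, every edge is common. If $\sigma(u)=w\neq u$, the second copy is the star centered at $w$, and $uw$ is in both. So the star, with only $n-1$ edges, has no packing. But if $\sigma$ exchanges $u$ and $w$ and fixes everything else, then $uw$ is the only common edge. This suggests allowing a little overlap.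

**Definition.** Let $\mathcal F$ be a family of graphs. A *near packing of $G$ admitting $\mathcal F$* is a permutation $\sigma$ of $V(G)$ such that the graph on $V(G)$ formed by the common edges belongs to $\mathcal F$. Let $\mathcal D_k$ be the family of graphs of maximum degree at most $k$. Thus $\sigma$ is a near packing admitting $\mathcal D_k$ if and only if every vertex is in at most $k$ common edges. Let $m(n,\mathcal F)$ be the maximum $m$ such that every graph of order $n$ and size at most $m$ has a near packing admitting $\mathcal F$.

For $\mathcal D_k$ the quantity $m(n,\mathcal D_k)$ makes sense only when $n$ is large in terms of $k$: for $n\le k+1$ every graph of order $n$ lies in $\mathcal D_k$, and there is no maximum. A near packing admitting $\mathcal D_0$ is a packing, and it is known that $m(n,\mathcal D_0)=n-2$ for $n\ge2$. We just saw why this value cannot exceed $n-2$.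

**Three graphs on seven vertices, $k=1$.** Let $F_7$ have vertices $u,v_1,\dots,v_6$, with $u$ joined to all others, and the matching $v_1v_2,\ v_3v_4,\ v_5v_6$. It has $9$ edges, and it has no near packing admitting $\mathcal D_1$. If $\sigma(u)=u$, all six edges at $u$ are common. If $\sigma(u)=w\ne u$, then in the second copy $w$ is joined to everything, so both edges of $F_7$ at $w$ are common.

Remove $v_1v_2$. Now $v_1$ has degree $1$, and we can send $u$ there. Let $\sigma$ exchange $u\leftrightarrow v_1$ and $v_4\leftrightarrow v_5$ and fix the rest. The images of $v_3v_4,\ v_5v_6$ are $v_3v_5,\ v_4v_6$, which are not edges. The edges at $u$ go to the edges at $v_1$, of which only $uv_1$ is in the graph. So $uv_1$ is the only common edge.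

Remove $uv_1$ from $F_7$ instead. Again $v_1$ has degree $1$, its neighbor being $v_2$, and we exchange $u\leftrightarrow v_1$. If $v_2$ were fixed, then $uv_2$ and $v_1v_2$ would be mapped to each other, both would be common, and $v_2$ would have common degree $2$. So $v_2$ must move. Let $\sigma$ exchange $u\leftrightarrow v_1$, $v_2\leftrightarrow v_3$, $v_4\leftrightarrow v_5$ and fix $v_6$. The edges $uv_2,\dots,uv_6$ go to $v_1v_3,v_1v_2,v_1v_5,v_1v_4,v_1v_6$, and $v_1v_2,v_3v_4,v_5v_6$ go to $uv_3,v_2v_5,v_4v_6$. The common edges are $v_1v_2$ and $uv_3$, and every common degree is at most $1$. Keep this picture in mind: a large vertex is exchanged with a small one, and the neighbors of the small one are moved out of the way.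

**Definition.** A graph $G$ of order $n$ is *$k$-exceptional* if $\Delta(G)=n-1$ and $\delta(G)\ge k+1$.

For instance $F_7$ is $1$-exceptional and not $2$-exceptional. The argument for $F_7$ is general.

**Proposition 2.** If $n-1>k$, a $k$-exceptional graph of order $n$ has no near packing admitting $\mathcal D_k$.

**Proof.** Let $d(u)=n-1$. If $\sigma(u)=u$, all $n-1>k$ edges at $u$ are common. If $\sigma(u)=w\neq u$, then $\sigma(N(u))=V\setminus\{w\}$, so all $d(w)\ge k+1$ edges at $w$ are common. $\square$

To know how few edges such a graph can have, we need sparse graphs of given minimum degree.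

**The graphs $Q(N',r)$.** For $r\ge1$ and $N'$ large there is a graph $Q(N',r)$ of order $N'$ and minimum degree at least $r$ with exactly $\lceil rN'/2\rceil$ edges. If $r$ is even, take the circulant graph on $\mathbb Z_{N'}$ with distances $1,\dots,r/2$; it is $r$-regular. If $r$ is odd, take distances $1,\dots,\frac{r-1}2$, which gives an $(r-1)$-regular graph, and raise every degree by at least one as follows. If $N'=2q$, add the perfect matching $\{i,i+q\}$, $0\le i<q$. If $N'=2q+1$, add $\{i,i+q\}$ for $0\le i\le q$. These $q+1$ edges cover $0,\dots,2q$. They are distinct, because $\{i,i+q\}=\{j,j+q\}$ with $i\ne j$ would give $2q\equiv0$ modulo $2q+1$. They are also new for large $N'$, since $q>\frac{r-1}2$. The number of edges is then $\frac{r-1}2N'+\frac{N'+1}2=\frac{rN'+1}2=\lceil rN'/2\rceil$.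

Joining a new vertex to all of $Q(n-1,k)$ gives a $k$-exceptional graph of order $n$ with
$$n-1+\Big\lceil \frac{k(n-1)}2\Big\rceil=\Big\lceil\frac{(k+2)(n-1)}2\Big\rceil\tag{1}$$
edges. With Proposition 2, this gives the known bound $m(n,\mathcal D_k)\le\lceil (k+2)(n-1)/2\rceil-1$ for large $n$.

## 3. The value of $m(n,\mathcal D_k)$, and a classification

The paper "Near packings of graphs" (http://home.agh.edu.pl/~zakandrz/Publikacje/near-packing2.pdf) is the source of the following conjecture: for every fixed $k\ge1$ there are constants $c_1(k),c_2(k)$ such that for all large $n$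
$$\frac{k+2}2n-c_1(k)\le m(n,\mathcal D_k)\le\frac{k+2}2n-c_2(k).$$
It is true, and the exact value can be given.

**Theorem 3.** For every $k\ge1$ there is $n_0(k)$ such that for all $n\ge n_0(k)$
$$m(n,\mathcal D_k)=\Big\lceil\frac{(k+2)(n-1)}2\Big\rceil-1 .$$
Hence $\frac{k+2}2n-\frac{k+4}2\le m(n,\mathcal D_k)\le\frac{k+2}2n-\frac{k+3}2$, and the conjecture holds with $c_1=\frac{k+4}2$, $c_2=\frac{k+3}2$.

The exceptional graphs are the only obstruction, and they remain so well beyond $\frac{k+2}2n$ edges.

**Theorem 4.** Let $k\ge1$ and $\varepsilon>0$. There is $n_0(k,\varepsilon)$ such that a graph $G$ of order $n\ge n_0$ with $e(G)\le(\frac{k+3}2-\varepsilon)n$ has a near packing admitting $\mathcal D_k$ if and only if $G$ is not $k$-exceptional.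

**Proposition 5.** For every $k\ge1$ and all large $n$ there is a graph of order $n$ with at most $\frac{k+3}2n$ edges which is not $k$-exceptional and has no near packing admitting $\mathcal D_k$.

So the constant $\frac{k+3}2$ in Theorem 4 cannot be increased; Proposition 5 is proved in Section 9.

**Theorem 4 implies Theorem 3.** The upper bound was shown with (1). For the lower bound let $e(G)\le\lceil(k+2)(n-1)/2\rceil-1$. Then $2e(G)<(k+2)(n-1)$. A $k$-exceptional graph has degree sum at least $(n-1)+(k+1)(n-1)=(k+2)(n-1)$, so $G$ is not exceptional. Also $e(G)\le\frac{k+2}2n\le(\frac{k+3}2-\frac14)n$, so Theorem 4 with $\varepsilon=\frac14$ gives a near packing. For the displayed inequalities put $x=(k+2)(n-1)/2$. Since $2x$ is an integer, $x\le\lceil x\rceil\le x+\frac12$, so $m(n,\mathcal D_k)$ lies between $x-1=\frac{k+2}2n-\frac{k+4}2$ and $x-\frac12=\frac{k+2}2n-\frac{k+3}2$. $\square$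

The "only if" part of Theorem 4 is Proposition 2. The rest of the lecture, up to Section 8, proves the "if" part.

## 4. Packing when every degree is a small fraction of $n$

We first push Proposition 1 from bounded degree to degree at most $\delta^*n$, given linearly many edges. The exchange argument breaks down at vertices of large degree, and also when a vertex of bounded degree is mapped to a vertex of large degree. But there are few large vertices. So we decide by hand where they go and also which vertices are mapped onto them. What remains has bounded degree in both copies, and the exchange argument applies. For later gluing we also allow a sparse set $F$ of forbidden pairs.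

We use Turán's theorem in this form: a graph with $n'$ vertices and average degree $\bar d$ has an independent set of size at least $n'/(\bar d+1)$.

**Lemma 6.** For every $K\ge1$ there are $\delta^*=\delta^*(K)\in(0,1)$ and $n^*=n^*(K)$ with the following property. Let $A$ be a graph on $V'$, $|V'|=N\ge n^*$, $e(A)\le KN$, $\Delta(A)\le\delta^*N$. Let $F\subseteq V'\times V'$ be such that each $a$ is in at most $\delta^*N$ pairs $(a,\cdot)\in F$ and each $b$ is in at most $\delta^*N$ pairs $(\cdot,b)\in F$. Then there is a permutation $\tau$ of $V'$ with $(x,\tau(x))\notin F$ for all $x$ and with no $xy\in E(A)$ such that $\tau(x)\tau(y)\in E(A)$.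

**Proof.** In this proof $N(\cdot)$ and $d(\cdot)$ refer to $A$. Put
$$\beta=\frac1{10K},\qquad D=160K^2,\qquad \delta=\delta^*=\min\Big\{\frac{\beta^2}{32KD},\ \frac\beta8,\ \frac1{8(D+1)}\Big\}.$$

**Step 1: few big vertices, and a large independent set of small ones.** Let $B$ be the set of vertices of degree greater than $D$, and call the others *small*. Since the degree sum is at most $2KN$, we have $|B|\le 2KN/D=N/(80K)=\beta N/8$. There are at least $N/2$ small vertices, say $n'$ of them, and they span at most $KN$ edges. Turán's theorem gives an independent set $I$ of small vertices with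
$$|I|\ge\frac{n'^2}{2KN+n'}\ge\frac{N/2}{4K+1}\ge\beta N .$$
For the middle inequality, the fraction increases with $n'$, and we inserted $n'=N/2$. For the last one, $8K+2\le10K$.

**Step 2: the images of the big vertices.** We define $\tau$ on $B$ one vertex at a time, with distinct values in $I$. In Step 3 we must find for each $y\in B$ a preimage in $I$ which is not adjacent to any $x\in B$ with $\tau(x)\in N(y)$. The number of vertices this rules out is at most
$$wt(y)=\sum\{d(x):x\in B\text{ already placed},\ \tau(x)\in N(y)\},$$
so we keep these weights small now. Call $y\in B$ *saturated* if $wt(y)\ge\beta N/4$. When placing $x$, choose $\tau(x)\in I$ avoiding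

- the values already used, at most $|B|\le\beta N/8$;
- the $i$ with $(x,i)\in F$, at most $\delta N\le\beta N/8$;
- the neighbors of saturated vertices.

For the last item, each image $\tau(x)$ is small, so it is adjacent to at most $D$ vertices $y$, and $\sum_{y\in B}wt(y)\le D\sum_xd(x)\le2KDN$. Hence at most $2KDN/(\beta N/4)=8KD/\beta$ vertices are saturated, and they have at most $\frac{8KD}\beta\delta N\le\beta N/4$ neighbors. In total at most $\beta N/2<|I|$ elements are blocked, so the placement succeeds. A weight stops growing once it reaches $\beta N/4$, and a single step adds at most $\delta N$. So at the end $wt(y)\le\beta N/4+\delta N\le3\beta N/8$ for all $y\in B$.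

**Step 3: the preimages of the big vertices.** For each $y\in B$ in turn choose $\tau^{-1}(y)=c\in I$, distinct, with $(c,y)\notin F$ and $c$ not adjacent to any $x\in B$ with $\tau(x)\in N(y)$. At most $\beta N/8+\beta N/8+3\beta N/8<|I|$ elements are blocked. Let $I'\subseteq I$ be the set of chosen $c$; it is disjoint from $B$.

Now $\tau$ is injective on $B\cup I'$, with image the disjoint union of $\tau(B)\subseteq I$ and $B$. No edge inside $B\cup I'$ is mapped to an edge. Edges inside $B$ go into the independent set $I$, and there are no edges inside $I'$. For an edge $xc$ with $x\in B$, $c\in I'$, $\tau(c)=y$, the choice of $c$ excludes $\tau(x)y\in E(A)$.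

**Step 4: the remaining vertices, by exchange.** Let $R=V'\setminus(B\cup I')$ and $R'=V'\setminus(B\cup\tau(B))$. Then $|R|=|R'|=N-2|B|\ge N/2$, and all vertices in both sets are small. Let $F'$ be the set of $(a,b)\in R\times R'$ such that $(a,b)\in F$, or some placed $p\in B\cup I'$ has $ap\in E(A)$ and $b\tau(p)\in E(A)$. For fixed $a$ there are at most $D$ such $p$, and each $\tau(p)$ has at most $\delta N$ neighbors $b$. For fixed $b$ there are at most $D$ neighbors of the form $\tau(p)$, and each such $p$ has at most $\delta N$ neighbors $a$. So each $a$ and each $b$ is in at most $(D+1)\delta N$ pairs of $F'$.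

For a bijection $\varphi:R\to R'$, the conflicts are the edges $ac$ of $A[R]$ with $\varphi(a)\varphi(c)\in E(A)$, and the vertices $a$ with $(a,\varphi(a))\in F'$. Choose $\varphi$ with the fewest conflicts, and suppose $a$ is involved in one. Choose $a'\in R$ with

- $a'\ne a$ and $a'\notin N(a)$;
- $(a,\varphi(a'))\notin F'$ and $(a',\varphi(a))\notin F'$;
- no $c\in N(a)\cap R$ has $\varphi(c)\in N(\varphi(a'))$, and no $c\in N(a')\cap R$ has $\varphi(c)\in N(\varphi(a))$.

Counting as in Proposition 1, at most
$$1+D+2(D+1)\delta N+2D^2\le1+D+2D^2+\frac N4<\frac N2$$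
vertices are excluded, provided $N\ge n^*$ with $n^*$ large. So $a'$ exists. Exchanging $\varphi(a)$ and $\varphi(a')$ leaves no conflict involving $a$ or $a'$ and changes no other conflict, so the number of conflicts drops, a contradiction. Hence $\varphi$ has no conflicts.

Let $\tau=\varphi$ on $R$. Edges inside $R$ are not mapped to edges. If $p$ is placed and $a\in R$, then $ap\in E(A)$ and $\tau(a)\tau(p)\in E(A)$ would give $(a,\varphi(a))\in F'$. Edges between placed vertices were treated in Step 3. Finally $(x,\tau(x))\notin F$ for all $x$ by construction. $\square$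

Applied to $G$ itself with $F=\emptyset$, Lemma 6 gives a packing whenever $\Delta(G)\le\delta^*n$, $e(G)\le Kn$ and $n$ is large. What remains are the vertices of linear degree, of which there are boundedly many.

## 5. Exchanging hubs with vertices of small degree

Let $H$ be the set of vertices of linear degree, the *hubs*. The seven-vertex examples suggest exchanging each hub $u$ with a vertex $w_u$ of small degree and applying Lemma 6 to the rest. The example $F_7-uv_1$ showed exactly where this is too naive. If $x$ is a neighbor of $w_u$, then $w_ux$ is common when $\sigma^{-1}(x)\in N(u)$, and $u\sigma(x)$ is common when $\sigma(x)\in N(u)$. If $x$ is fixed, both edges meet at $x$. With many hubs such edges could also pile up at one vertex. So we control the neighbors of the $w_u$ as well, exchanging each such $x$ with a partner $f(x)$. The next lemma lists what must hold for this to work.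

**Lemma 7.** Let $k\ge1$, $K\ge1$, let $G=(V,E)$ have order $n\ge2n^*(2K)$, $e(G)\le Kn$, and put $\delta^*=\delta^*(2K)$. Let $H\subseteq V$, let $u\mapsto w_u$ be an injection $H\to V\setminus H$ with image $W$, put $N_u=N(w_u)\setminus(H\cup W)$, $\mathcal N=\bigcup_uN_u$, and let $f:\mathcal N\to V\setminus(H\cup W\cup\mathcal N)$ be injective with image $Y$. Let $\nu_u=|\{x\in N_u:uf(x)\in E\}|$. Assume:

- (H1) if $u\ne v$ in $H$ and $w_uw_v\in E$, then $uv\notin E$;
- (H2) for each $x\in\mathcal N$ there is at most one $v\in H$ with $x\in N_v$ and $vf(x)\in E$;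
- (H3) $Y$ is independent, and at most one $y_0\in Y$ has neighbors in $\mathcal N$; if such $y_0=f(x_0)$ exists, then $vy_0\notin E$ for all $v\in H$ with $x_0\in N_v$;
- (H4) $|N(w_u)\cap H|+\nu_u\le k$ for all $u\in H$;
- (H5) $d(v)\le\frac12\delta^*n$ for $v\notin H$; $\sum_{p\in\mathcal N\cup Y}d(p)\le\frac12\delta^*n$; and $Z=H\cup W\cup\mathcal N\cup Y$ has $|Z|\le n/2$.

Then $G$ has a near packing admitting $\mathcal D_k$.

In the treatment of $F_7-uv_1$ we had $H=\{u\}$, $w_u=v_1$, $N_u=\{v_2\}$, $f(v_2)=v_3$. There $N(w_u)\cap H=\emptyset$ and $\nu_u=1$, so (H4) holds with equality for $k=1$, and the two common edges found were $w_ux$ and $uf(x)$ with $x=v_2$.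

**Proof.** **Step 1: construction of $\sigma$.** Let $\sigma$ exchange $u\leftrightarrow w_u$ for $u\in H$ and $x\leftrightarrow f(x)$ for $x\in\mathcal N$. On $V'=V\setminus Z$ we want $\sigma=\tau$ from Lemma 6 with parameter $2K$, for $A=G[V']$ and
$$F=\{(a,b)\in V'\times V':\ \exists\,p\in\mathcal N\cup Y,\ ap\in E,\ b\sigma(p)\in E\}.$$
We check the hypotheses. We have $|V'|\ge n/2\ge n^*(2K)$, $e(A)\le Kn\le2K|V'|$, and $\Delta(A)\le\frac12\delta^*n\le\delta^*|V'|$ since $V'\cap H=\emptyset$. A fixed $a$ is in at most $\sum_{p\in\mathcal N\cup Y}d(\sigma(p))$ pairs of $F$, and a fixed $b$ in at most $\sum_{p\in\mathcal N\cup Y}d(p)$. As $\sigma$ permutes $\mathcal N\cup Y$, both sums equal $\sum_{p\in\mathcal N\cup Y}d(p)\le\frac12\delta^*n\le\delta^*|V'|$. So $\tau$ exists.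

**Step 2: all common edges.** Let $pq$ be common. We use that $\sigma^{-1}=\sigma$ on $Z$, and that $N(w_u)\subseteq H\cup W\cup\mathcal N\subseteq Z$ by the definition of $N_u$.

- $p,q\in V'$: impossible by the choice of $\tau$.
- $p\in Z$, $q\in V'$. Let $a=\sigma^{-1}(q)\in V'$. If $p\in\mathcal N\cup Y$, then $a\sigma(p)\in E$ and $qp\in E$. With $p'=\sigma(p)$ this reads $ap'\in E$, $q\sigma(p')\in E$, so $(a,q)\in F$ while $\tau(a)=q$, impossible. If $p\in W$, then $q\in N(p)\subseteq Z$, impossible. If $p=u\in H$, then $a\in N(w_u)\subseteq Z$, impossible.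
- $p,q\in H$ or $p,q\in W$: this needs $uv\in E$ and $w_uw_v\in E$ for some $u\neq v$ in $H$, impossible by (H1).
- $p=w_v\in W$, $q=u\in H$ (possibly $u=v$): requires $w_vu\in E$ and $vw_u\in E$. **Type (a).**
- $p=w_v\in W$, $q=x\in\mathcal N$: requires $x\in N_v$ and $vf(x)\in E$. **Type (b).**
- $p=u\in H$, $q=f(x)\in Y$: requires $uf(x)\in E$ and $w_ux\in E$, that is, $x\in N_u$. **Type (c).**
- $p\in W$, $q\in Y$: impossible, since $N(p)\subseteq H\cup W\cup\mathcal N$ is disjoint from $Y$.
- $p=u\in H$, $q\in\mathcal N$: this needs $w_uf(q)\in E$, impossible for the same reason.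
- $p,q\in\mathcal N$: the preimages lie in $Y$, which is independent; impossible. $p,q\in Y$: impossible for the same reason.
- $p=x\in\mathcal N$, $q=f(x')\in Y$: requires $xf(x')\in E$ and $f(x)x'\in E$. Then $f(x')$ and $f(x)$ both have neighbors in $\mathcal N$, so by (H3) both equal $y_0$, and $x=x'=x_0$. The only possible such edge is $x_0y_0$. **Type (d).**

**Step 3: common degrees.** The vertex $w_u$ is in at most $|N(w_u)\cap H|$ edges of type (a) and in $\nu_u$ edges of type (b). The hub $u$ is in edges $w_vu$ of type (a) only for $v\in N(w_u)\cap H$, and in $\nu_u$ edges of type (c). By (H4) both totals are at most $k$. By (H2) each $x\in\mathcal N$ is in at most one edge of type (b) and each $f(x)\in Y$ in at most one of type (c). By (H3), $x_0$ is in none of type (b) and $y_0$ in none of type (c), so an edge of type (d) does no harm. Thus vertices of $\mathcal N\cup Y$ have common degree at most $1\le k$, and vertices of $V'$ have common degree $0$. $\square$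

## 6. Hubs, full hubs, and a gap in the degrees

Now we start the proof of the "if" part of Theorem 4. Let $e(G)\le(\frac{k+3}2-\varepsilon)n$ and let $G$ be not $k$-exceptional. We may assume $\varepsilon\le\frac12$, because for larger $\varepsilon$ the hypothesis with $\frac12$ in place of $\varepsilon$ also holds. Put $K=\frac{k+3}2$, so $2\le K\le k+1$ and $e(G)\le(K-\varepsilon)n$.

The work lies in (H4). If a hub $v$ has many non-neighbors, we can choose the partners $f(x)$, $x\in N_v$, among them, so that $\nu_v=0$; then we only need $|N(w_v)\cap H|\le k$. If $v$ is adjacent to almost everything, this is not available, and $w_v$ must be chosen with care. The threshold between the two kinds is a small constant $\eta$.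

There is also a quantitative issue. The vertices $w_v$ should have disjoint sets $N_v$, so each new $w_v$ must avoid the neighbors of the neighbors of the previous ones. Suppose hubs are the vertices of degree at least $\theta n$. Then there may be up to $2K/\theta$ of them, each $w_v$ has up to $L$ neighbors, and the nonhub ones have degree up to $\theta n$. The product $\frac{2K}\theta\cdot L\cdot\theta n=2KLn$ is larger than $n$, whatever $\theta$ is. The remedy is a gap: we choose the threshold so that few vertices see degrees slightly below it, and take most of the $w_v$ among the vertices that see none.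

**Constants.** Fix in this order
$$\delta^*=\delta^*(2K),\quad L=\Big\lceil\frac{8K(k+1)}\varepsilon\Big\rceil,\quad\eta=\frac\varepsilon{8(k+3)},\quad\mu=\frac\eta2,\quad D_0=\frac{4K}\eta,\quad\zeta=\frac1{16}\min\{\eta,\delta^*\},$$
$$\delta_0=\frac\zeta{3L},\quad\kappa=\frac\zeta{2KL},\quad\delta_i=\delta_0\kappa^i,\quad J=\Big\lceil\frac{2K}\mu\Big\rceil .$$
All depend only on $k$ and $\varepsilon$, and $n$ is assumed large in terms of them. Terms $O(1)$ are bounded in terms of $k,\varepsilon$.

**Step 1: the threshold.** The degree sum is at most $2Kn$, and the intervals $[\delta_{j+1}n,\delta_jn)$, $0\le j<J$, are disjoint. So there is $j\in\{0,\dots,J-1\}$ for which the vertices with $\delta_{j+1}n\le d(v)<\delta_jn$, called *mid* vertices, have degree sum at most $2Kn/J\le\mu n$. Fix this $j$, and let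
$$H=\{v:d(v)\ge\delta_jn\},\qquad h=|H|\le\frac{2K}{\delta_j}.$$
At most $\mu n$ vertices have a mid neighbor. A nonhub neighbor of a vertex without mid neighbors has degree less than $\delta_{j+1}n$. The gap pays off in
$$hL\delta_{j+1}\le\frac{2K}{\delta_j}L\,\delta_j\kappa=2KL\kappa=\zeta.\tag{2}$$

**Step 2: full vertices.** For $u\in V$ let $M(u)=V\setminus(N(u)\cup\{u\})$. Call $u$ *full* if $|M(u)|<\eta n$. The center of a star is full. A vertex adjacent to exactly half of the others is not full for large $n$, though it is a hub. A full vertex has degree greater than $n-1-\eta n\ge\delta_jn$, so it is in $H$.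

**Step 3: two cases.** Case A: at least $\eta n$ vertices have degree at most $k$. Case B: fewer than $\eta n$ vertices have degree at most $k$.

*In Case B there is at most one full vertex.* Suppose $u_1,u_2$ were two. At least $n-2-\eta n$ of the other vertices have degree at least $k+1$, so
$$(k+1)(n-2-\eta n)\le\sum_{v\ne u_1,u_2}d(v)\le(k+3-2\varepsilon)n-2(n-1-\eta n).$$
Rearranging gives $(2\varepsilon-(k+3)\eta)n\le2k+4$. This is false for large $n$, since $(k+3)\eta=\varepsilon/8$.

**Step 4: a large supply of partners for hubs.** In Case A let $S$ be the set of vertices of degree at most $k$ without mid neighbors. Then $S\cap H=\emptyset$, as hubs have degree at least $\delta_jn>k$, and $|S|\ge(\eta-\mu)n=\eta n/2$.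

In Case B let $S$ be the set of $v\notin H$ with $d(v)\le L$, $|N(v)\cap H|\le k$ and no mid neighbor. The number of vertices outside $H$ with at least $k+1$ neighbors in $H$ is at most $\frac{e(G)}{k+1}\le\frac{K-\varepsilon}{k+1}n\le\big(1-\frac\varepsilon{k+1}\big)n$, where $K\le k+1$ was used. At most $\frac{2Kn}L\le\frac{\varepsilon n}{4(k+1)}$ vertices have degree greater than $L$. Since $\frac{3\varepsilon}{4(k+1)}\ge\frac{6\varepsilon}{8(k+3)}=6\eta$,
$$|S|\ge\Big(\frac{3\varepsilon}{4(k+1)}-\mu\Big)n-h\ge\Big(6\eta-\frac\eta2\Big)n-h\ge\frac{\eta n}2 .$$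

In Case A the vertices of $S$ serve every hub, full or not: if $d(w_v)\le k$, then (H4) holds at once. In Case B they serve every hub that is not full. So the only hub requiring special attention is a full one in Case B, of which there is at most one.

## 7. The partner of a full hub

We now fix initial data: a set $H_0\subseteq H$ with $|H_0|\le2$, distinct vertices $w_u\notin H$ for $u\in H_0$ with $d(w_u)\le L$, and in one case a special nonhub vertex $z$.

- **Case A**, and **Case B with no full vertex**: $H_0=\emptyset$, no $z$.
- **Case B(i)**: there is a (unique) full vertex $u$, and some vertex $w$ has $d(w)\le k$. Put $H_0=\{u\}$, $w_u=w$; no $z$. Here $w\notin H$ and $d(w)\le k\le L$.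
- **Case B(ii)**: there is a unique full vertex $u$, and $\delta(G)\ge k+1$. Since $G$ is not exceptional, $M(u)\ne\emptyset$.

In B(ii), where can $u$ go? Say $\sigma(u)=w\neq u$. Now $d(w)\ge k+1$. For $x\in N(w)$ the edge $wx$ is common unless $\sigma^{-1}(x)\notin N(u)$, and as $\sigma^{-1}(x)\ne u$, that means $\sigma^{-1}(x)\in M(u)$. So at least $d(w)-k$ neighbors of $w$ must be images of non-neighbors of $u$. As $M(u)$ may consist of a single vertex, we look for $w$ of degree exactly $k+1$, and we send a vertex of $M(u)$ onto a neighbor of $w$.

**Example, $k=1$.** Let $u$ be adjacent to $v_1,\dots,v_6$, let $z$ be adjacent to $v_1,v_2$ only, and add the edges $v_3v_4$, $v_5v_6$. Then $n=8$, all vertices other than $u$ have degree $2$, and $M(u)=\{z\}$. Let $\sigma$ exchange $u\leftrightarrow v_3$, $z\leftrightarrow v_4$, $v_1\leftrightarrow v_5$ and fix $v_2,v_6$.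

- At $v_3$: $v_3u$ is common, as it is its own preimage; $v_3v_4$ has preimage $uz$, a non-edge.
- At $u$: $uv_i$ has preimage $v_3\sigma(v_i)$, an edge only if $\sigma(v_i)\in\{u,v_4\}$, that is, only for $v_i=v_3$.
- At $z$: $zv_1,zv_2$ have preimages $v_4v_5,v_4v_2$, non-edges.
- The remaining edge $v_5v_6$ has preimage $v_1v_6$, a non-edge.

So $uv_3$ is the only common edge. Here the neighbor $v_4$ of $w=v_3$ received the vertex $z\in M(u)$.

**Step 1: counting contributions.** We show that in Case B(ii) suitable $w$ of degree $k+1$ abound; here the bound $\frac{k+3}2n$ enters. For $v\notin H$ put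
$$a(v)=|N(v)\cap H|,\qquad b(v)=d(v)-a(v),\qquad \mathrm{ch}(v)=2a(v)+b(v)-(k+3).$$
The point is that $2a(v)+b(v)=d(v)+a(v)$ credits $v$ with its own degree and also with the hub ends of its edges to hubs. Since $\sum_{v\notin H}a(v)\le\sum_{v\in H}d(v)$,
$$\sum_{v\notin H}\mathrm{ch}(v)\le2e(G)-(k+3)(n-h)\le-2\varepsilon n+(k+3)h.\tag{3}$$
So the charge is negative on average. Which vertices have negative charge? Let
$$S_1=\{v\notin H:\ d(v)=k+1,\ N(v)\cap H=\{u\}\}.$$
If $v\notin H$ and $v\in N(u)$, then $a(v)\ge1$ and $d(v)\ge k+1$, so $\mathrm{ch}(v)=d(v)+a(v)-(k+3)\ge-1$, with equality if and only if $v\in S_1$. The other $v\notin H$ lie in $M(u)$, so there are fewer than $\eta n$ of them, and they have $\mathrm{ch}(v)\ge-2$. Hence the sum in (3) is at least $-|S_1|-2\eta n$, and for large $n$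
$$|S_1|\ge2\varepsilon n-2\eta n-(k+3)h\ge\varepsilon n.\tag{4}$$
Every $v\in S_1$ has exactly $k\ge1$ nonhub neighbors. In the example, if $u$ is regarded as the only hub, then $v_1,\dots,v_6$ have charge $2+1-4=-1$ and form $S_1$, while $z$ has charge $0+2-4=-2$.

**Step 2, Case B(ii-a): some $z\in M(u)$ is not a hub.** Then $d(z)<\delta_jn$, and by (4) we can choose $w_u\in S_1\setminus(N(z)\cup\{z\})$. Put $H_0=\{u\}$; this $z$ is the special nonhub vertex. Note $d(w_u)=k+1\le L$. Later $z$ will be exchanged with a neighbor of $w_u$.

**Step 3, Case B(ii-b): $M(u)\subseteq H$.** Choose $z'\in M(u)$. It is a hub, and not full, since $u$ is the only full vertex. The vertex of $M(u)$ we wish to send onto a neighbor $b$ of $w$ is now itself a hub, so $b$ must be an acceptable partner of $z'$: it needs bounded degree and at most $k$ hub neighbors. An arbitrary $w\in S_1$ may have no such neighbor, so we prove that some $w$ has one.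

**Claim 8.** In Case B(ii-b) there are $w\in S_1$ and $b\in N(w)\setminus H$ with $d(b)\le L$ and $a(b)\le k$.

**Proof.** The idea is that unacceptable neighbors carry so much positive charge that they nearly cancel the negative charge of the vertices of $S_1$ around them. Let
$$\mathcal B=\{b\notin H:\ d(b)>L\ \text{or}\ a(b)\ge k+1\}.$$
Since $L\ge k+1$ and $k\ge 1$, it is disjoint from $S_1$. Let $S_1'$ be the set of $v\in S_1$ all of whose nonhub neighbors lie in $\mathcal B$. Since $M(u)\subseteq H$, every $v\notin H$ is in $N(u)$. So, by Step 1, $a(v)\ge1$ for all $v\notin H$, $\mathrm{ch}=-1$ on $S_1$, and $\mathrm{ch}\ge0$ outside $H\cup S_1$.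

Let $b\in\mathcal B$. If $a(b)\ge k+1$, then $\mathrm{ch}(b)\ge2(k+1)+b(b)-(k+3)=b(b)+k-1\ge b(b)$. If $a(b)\le k$, then $d(b)>L$ and $b(b)\ge L+1-k\ge\frac{2(k+1)}\varepsilon$, because $L\ge\frac{8K(k+1)}{\varepsilon}\ge\frac{16(k+1)}\varepsilon$. With $a(b)\ge1$ we get
$$\mathrm{ch}(b)\ge2+b(b)-(k+3)=b(b)-(k+1)\ge\Big(1-\frac\varepsilon2\Big)b(b).$$
So $\mathrm{ch}(b)\ge(1-\frac\varepsilon2)b(b)$ for all $b\in\mathcal B$. Each vertex of $S_1'$ has $k\ge1$ nonhub neighbors, all in $\mathcal B$, hence at least one neighbor in $\mathcal B$; and $S_1'\cap H=\emptyset$, so $b(b)\ge|N(b)\cap S_1'|$. Therefore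
$$\sum_{b\in\mathcal B}\mathrm{ch}(b)\ge\Big(1-\frac\varepsilon2\Big)\sum_{b\in\mathcal B}|N(b)\cap S_1'|\ge\Big(1-\frac\varepsilon2\Big)|S_1'| .$$
Adding the remaining charges,
$$\sum_{v\notin H}\mathrm{ch}(v)\ge-|S_1|+\Big(1-\frac\varepsilon2\Big)|S_1'|=-|S_1\setminus S_1'|-\frac\varepsilon2|S_1'|\ge-|S_1\setminus S_1'|-\frac\varepsilon2n .$$
With (3), $|S_1\setminus S_1'|\ge\frac32\varepsilon n-(k+3)h>0$ for large $n$. Any $w\in S_1\setminus S_1'$ has a nonhub neighbor $b\notin\mathcal B$, which means $d(b)\le L$ and $a(b)\le k$. $\square$

In Case B(ii-b) put $H_0=\{u,z'\}$, $w_u=w$, $w_{z'}=b$, with no special $z$. The vertices $w,b$ are distinct, outside $H$, and of degree at most $L$. Also $w_uw_{z'}\in E$ while $uz'\notin E$: this is why (H1) was stated in that form.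

## 8. The remaining partners, the map $f$, and the end of the proof

**Step 1: partners of the other hubs.** For $v\in H\setminus H_0$ choose successively $w_v\in S$ such that

- $w_v$ differs from, and is not adjacent to, all previously chosen $w$'s (including the initial ones);
- $w_v$ is not adjacent to any nonhub neighbor of a previously chosen $w$;
- if the special $z$ exists, $w_v\notin N(z)\cup\{z\}$.

We count exclusions. All $w$'s have degree at most $L$, so the first condition excludes at most $h+hL$ vertices. For the second, the at most $2$ initial $w$'s have together at most $2L$ nonhub neighbors, each of degree less than $\delta_jn$. The $w$'s from $S$ have no mid neighbors; together they have at most $hL$ nonhub neighbors, each of degree less than $\delta_{j+1}n$. The third excludes at most $1+\delta_jn$. Since $2L\delta_j\le\frac23\zeta$ and $\delta_j\le\frac13\zeta$, (2) shows that at most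
$$h+hL+1+(2L\delta_j+hL\delta_{j+1})n+\delta_jn\le3\zeta n+O(1)<\frac{\eta n}2\le|S|$$
vertices are excluded, and the choice is possible.

Define $W,N_v,\mathcal N$ as in Lemma 7. The same bounds give
$$|\mathcal N|\le hL,\qquad\sum_{x\in\mathcal N}d(x)\le2L\delta_jn+hL\delta_{j+1}n\le2\zeta n.\tag{5}$$
If $x\in N_v\cap N_{v'}$ with $w_{v'}$ chosen from $S$ after $w_v$, then $w_{v'}$ would be adjacent to a nonhub neighbor of $w_v$, which was forbidden. So the sets $N_v$ are pairwise disjoint, except possibly for the pair $N_u,N_{z'}$ in B(ii-b). Likewise the only possible edge inside $W$ is $w_uw_{z'}$ in B(ii-b).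

**Step 2: the map $f$.** In B(ii-a) first pick $x_0\in N_u$ and set $f(x_0)=z$. This is legitimate: no edge lies inside $W$, so $N_u=N(w_u)\setminus H$ has $k\ge1$ elements; and $z\notin H\cup W\cup\mathcal N$, because no $w_v$ lies in $N(z)\cup\{z\}$. For every other $x\in\mathcal N$ choose $f(x)$ successively so that

- $d(f(x))\le D_0$, and $f(x)\in M(v)$ if $x\in N_v$ for a non-full $v$;
- $f(x)\notin H\cup W\cup\mathcal N$, $f(x)$ has no neighbor in $\mathcal N$, and $f(x)$ is different from and not adjacent to all previously chosen values of $f$ (including $z$).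

For each $x$ there is at most one non-full $v$ with $x\in N_v$, because the only possible overlap is that of $N_u$ and $N_{z'}$ in B(ii-b), where $u$ is full. So the first item asks for at most one set $M(v)$, which has at least $\eta n$ elements. At most $2Kn/D_0=\eta n/2$ vertices have degree above $D_0$, so at least $\eta n/2$ candidates remain. By (5), the second item excludes at most
$$2h+hL+2\zeta n+hL(D_0+1)+1+\delta_jn\le3\zeta n+O(1)<\frac{\eta n}2$$
vertices. So $f$ exists, and it is injective into $V\setminus(H\cup W\cup\mathcal N)$.

**Step 3: the hypotheses of Lemma 7.**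

**(H1)** The only possible edge inside $W$ is $w_uw_{z'}$ in B(ii-b), and $uz'\notin E$ since $z'\in M(u)$.

**(H2)** This is clear if $x$ is in only one $N_v$. Otherwise $x\in N_u\cap N_{z'}$ in B(ii-b). Then $f(x)\in M(z')$, and only $v=u$ can satisfy $vf(x)\in E$.

**(H3)** $Y$ is independent by construction. Only $z$ in B(ii-a) can have neighbors in $\mathcal N$. If it does, $y_0=z=f(x_0)$; by disjointness $x_0$ lies in $N_u$ only, and $uz\notin E$.

**(H4)** We go through the cases.

- Case A: $|N(w_v)\cap H|+\nu_v\le|N(w_v)\cap H|+|N_v|\le d(w_v)\le k$.
- Case B, $v$ not full and $w_v\in S$: $|N(w_v)\cap H|\le k$ by the definition of $S$, and $\nu_v=0$ since $f(N_v)\subseteq M(v)$. In B(ii-a) note that $x_0\notin N_v$ for $v\ne u$, by disjointness.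
- B(i), the full vertex $u$: the sum is at most $d(w_u)\le k$.
- B(ii-a), the full vertex $u$: $|N(w_u)\cap H|=1$ and $|N_u|=k$, but $uf(x_0)=uz\notin E$, so the sum is at most $1+(k-1)=k$.
- B(ii-b), the full vertex $u$: $|N(w)\cap H|=1$. Among the $k$ nonhub neighbors of $w$ is $b\in W$, so $N_u\subseteq N(w)\setminus(H\cup\{b\})$ has at most $k-1$ elements, and the sum is at most $k$.
- B(ii-b), the hub $z'$: $|N(b)\cap H|=a(b)\le k$, and $\nu_{z'}=0$ since $f(N_{z'})\subseteq M(z')$, as $z'$ is not full.

These cover all hubs: in Case B every hub outside $H_0$ is not full and has $w_v\in S$.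

**(H5)** Vertices outside $H$ have degree less than $\delta_jn\le\delta_0n\le\frac12\delta^*n$. By (5), and because all values of $f$ have degree at most $D_0$ except possibly $z$, with $d(z)<\delta_jn$,
$$\sum_{p\in\mathcal N\cup Y}d(p)\le2\zeta n+hLD_0+\delta_jn\le4\zeta n\le\frac12\delta^*n .$$
Finally $|Z|\le2h+2hL\le n/2$ for large $n$.

So Lemma 7 applies, and $G$ has a near packing admitting $\mathcal D_k$. (If $H=\emptyset$, then $Z=\emptyset$ and Lemma 7 reduces to Lemma 6.) This proves Theorem 4, and with it Theorem 3. $\blacksquare$

## 9. Why the range ends at $\frac{k+3}2n$ edges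

In Section 7 the full hub was sent to a vertex of degree $k+1$, and the charges produced such vertices as long as $e(G)\le(\frac{k+3}2-\varepsilon)n$. If instead all vertices other than the hub have degree at least $k+2$, one missing edge at the hub no longer helps. This gives Proposition 5.

**Proof of Proposition 5.** Let $G-u$ be $Q(n-1,k+1)$ plus one extra edge at a vertex $z$, and join $u$ to all vertices except $z$. A vertex $w\ne u,z$ has degree at least $k+1$ in $G-u$ and is adjacent to $u$; and $z$ gained the extra edge. So $d(w)\ge k+2$ for all $w\ne u$. Degrees in $G-u$ are bounded in terms of $k$, so $\Delta(G)=d(u)=n-2$ for large $n$, and $G$ is not $k$-exceptional. The number of edges satisfies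
$$e(G)\le(n-2)+\frac{(k+1)(n-1)+1}2+1=\frac{k+3}2n-1-\frac k2\le\frac{k+3}2n .$$

Let $\sigma$ be any permutation. If $\sigma(u)=u$, then $N(u)$ and $\sigma(N(u))$ are sets of $n-2$ vertices in $V\setminus\{u\}$, which has $n-1$ elements, so $u$ is in $|N(u)\cap\sigma(N(u))|\ge n-3>k$ common edges. If $\sigma(u)=w\ne u$, then $\sigma(N(u))$ misses only one vertex other than $w$, so $w$ is in at least $d(w)-1\ge k+1$ common edges. In neither case is $\sigma$ a near packing admitting $\mathcal D_k$. $\square$
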